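# When is the semigroup of an invertible binary transducer a group?

## 1. Adding one in base 2 and in base −2

Write integers in binary with the least significant digit first, and build a machine that adds $1$. Reading digits from left to right, it needs two states. In the state $p$ ("carry") it turns $0$ into $1$ and stops carrying, or turns $1$ into $0$ and keeps carrying. In the state $e$ it copies:
$$p\xrightarrow{0/1}e,\qquad p\xrightarrow{1/0}p,\qquad e\xrightarrow{0/0}e,\qquad e\xrightarrow{1/1}e .$$
For instance $110\mapsto 001$, that is, $3\mapsto4$. Each state is a length-preserving bijection of binary words, and $e$ is the identity. Compose these maps in all possible ways: we get $\{p^k:k\ge0\}$. For $1\le k<2^\ell$, the map $p^k$ sends $0^\ell$ to the binary code of $k$, so $p^k\neq1$ for every $k\geq1$. If $p^{-1}$ were some $p^k$ with $k\ge 0$, then $p^{k+1}=1$, which is false. So the semigroup generated by this machine is not a group.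

Now do the same in base $-2$, where a word $x_0x_1x_2\cdots$ stands for $\sum_k x_k(-2)^k$. Adding $1$ to a digit $1$ gives $2=0+(-2)(-1)$, so the carry is $-1$. Adding $-1$ to a digit $0$ gives $-1=1+(-2)\cdot 1$, so the carry is $+1$. Here is the machine:
$$p\xrightarrow{0/1}e,\qquad p\xrightarrow{1/0}q,\qquad q\xrightarrow{0/1}p,\qquad q\xrightarrow{1/0}e,$$
with $e$ as before. Check: $p(100)=011$, and indeed $1+1=2=0-2+4$.

Is the semigroup generated by $p,q,e$ a group? We suspect $q=p^{-1}$. To prove it from the table, look at the products $qp$ and $pq$ (the right factor acts first). Both fix the first letter, since $p$ and $q$ both swap it. On the rest of the word, after a first letter $0$, the product $qp$ acts as $e\cdot e$: $p$ turns $0$ into $1$ and moves to $e$, and $q$ on $1$ moves to $e$. After a first letter $1$ it acts as $pq$: $p$ turns $1$ into $0$ and moves to $q$, and $q$ on $0$ moves to $p$. In the same way, $pq$ acts as $qp$ after a first letter $0$, and as $e\cdot e$ after a first letter $1$. So $1$, $qp$, $pq$ all fix the first letter and then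 act on the rest of the word as one of $1$, $qp$, $pq$. By induction on the length they fix every word. Hence $q=p^{-1}$, and the semigroup is a group.

Given the table of such a machine, can an algorithm tell which case we are in?

## 2. Transducers, sections, and three theorems

Let $\mathbf 2=\{0,1\}$, let $\mathbf 2^*$ be the set of finite words (the complete binary tree), and let $\mathbf 2^\omega$ be the set of infinite words.

**Definition 1.** An *invertible transducer* $\mathcal A$ over $\mathbf 2$ has a finite set $Q$ of states. For each state $p$ and each $x\in\mathbf 2$ there is exactly one transition out of $p$ on input $x$. It has the form $p\xrightarrow{x/\pi_p(x)}p_x$, where $\pi_p$ is a permutation of $\mathbf 2$ depending only on $p$. The transduction $\mathcal A(p)$ is defined by $\mathcal A(p)(xu)=\pi_p(x)\,\mathcal A(p_x)(u)$. It is an automorphism of the tree $\mathbf 2^*$. The semigroup $\mathcal S(\mathcal A)\subseteq\mathrm{Aut}(\mathbf 2^*)$ is generated under composition by all $\mathcal A(p)$, and the group $\mathcal G(\mathcal A)$ is generated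 by all $\mathcal A(p)$ and their inverses.

We multiply by $(fg)(u)=f(g(u))$. The opposite convention replaces $\mathcal S(\mathcal A)$ by the opposite semigroup and does not affect being a group.

**Definition 2.** For $f\in\mathrm{Aut}(\mathbf 2^*)$ and $x\in\mathbf 2$ write $f(xu)=\pi_f(x)f_x(u)$. The automorphism $f_x$ is the *section* of $f$ at $x$.

For a state, the section at $x$ is the next state $p_x$. In Section 1, $p_0=e$ and $p_1=q$ in the second machine. Directly from the definition,
$$(fg)_x=f_{g(x)}\,g_x,\qquad (f^{-1})_x=\bigl(f_{f^{-1}(x)}\bigr)^{-1}. \tag{1}$$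
The second formula follows from the first applied to $ff^{-1}=1$. In particular sections of elements of $\mathcal G(\mathcal A)$ lie in $\mathcal G(\mathcal A)$. The argument used on $\{1,pq,qp\}$ will return, so we record it.

**Lemma 1.** If a set $X\subseteq\mathrm{Aut}(\mathbf 2^*)$ is closed under sections and $\pi_f$ is trivial for all $f\in X$, then $X\subseteq\{1\}$.

*Proof.* By induction on $|u|$, every $f\in X$ fixes $u$: indeed $f(xu)=xf_x(u)=xu$, since $f_x\in X$. $\square$

A subsemigroup of a group which is itself a group contains the neutral element (the only idempotent) and is closed under inversion. So "$\mathcal S(\mathcal A)$ is a group" means the same as $\mathcal S(\mathcal A)=\mathcal G(\mathcal A)$.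

From computability we recall the following. A set is *recursively enumerable* (r.e., or $\Sigma^0_1$) if some algorithm lists it. A set $E\subseteq\mathbb N$ *many-one reduces* to a problem if a computable map sends $n$ to an instance whose answer is yes exactly when $n\in E$. An r.e. problem is *m-complete*, or $\Sigma_1^0$-complete, if every r.e. set many-one reduces to it. Such a problem is undecidable.

It is known that one can decide whether $\mathcal S(\mathcal A)$ is commutative, and that "is $\mathcal S(\mathcal A)$ a group?" is semidecidable. Here is the reason for the second fact.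

**Lemma 2.** The problems "$\mathcal S(\mathcal A)$ is a group" and "$\mathcal A(p)^{-1}\in\mathcal S(\mathcal A)$ for a given state $p$" are in $\Sigma^0_1$.

*Proof.* A product $\mathcal A(p_1)\cdots\mathcal A(p_k)$ is the transduction of the state $(p_1,\dots,p_k)$ of a finite transducer with state set $Q^k$, in which a letter is fed to $p_k$ first, its output to $p_{k-1}$, and so on. This product is $1$ iff every tuple reachable from $(p_1,\dots,p_k)$ has trivial output permutation; this is a finite check. Now $\mathcal A(p)^{-1}\in\mathcal S(\mathcal A)$ iff there is a nonempty word $u$ over $Q$ with $\mathcal A(p)\mathcal A(u)=1$, and $\mathcal S(\mathcal A)$ is a group iff this holds for each $p\in Q$. Enumerate the words $u$ and test. $\square$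

If the answer is no, this search never stops. The first two theorems say that this cannot be repaired in general, and the third that it can in the commutative case.

**Theorem 1.** It is undecidable, given a finite invertible transducer $\mathcal A$ over $\mathbf 2$, whether $\mathcal S(\mathcal A)$ is a group.

**Theorem 2.** Let $E\subseteq\mathbb N$ be an m-complete r.e. set. There are a *fixed* invertible transducer $\mathcal B$ over $\mathbf 2$ with $\mathcal S(\mathcal B)=\mathcal G(\mathcal B)$ and a computable map $n\mapsto\mathcal D_n$ to invertible transducers over $\mathbf 2$, with a marked state $q_n$ in $\mathcal D_n$, such that for the disjoint union $\mathcal A_n=\mathcal B\sqcup\mathcal D_n$: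
$$n\in E\iff\mathcal S(\mathcal A_n)\text{ is a group}\iff\mathcal A_n(q_n)^{-1}\in\mathcal S(\mathcal A_n).$$
Moreover every $\mathcal G(\mathcal A_n)$ embeds in $\mathbb Z^4\rtimes SL_4(\mathbb Z)$. Hence, for binary transducers, both "$\mathcal S(\mathcal A)$ is a group" and "the inverse of a given state lies in $\mathcal S(\mathcal A)$" are $\Sigma^0_1$-complete. The same holds over every alphabet of size $k\ge2$.

**Theorem 3.** Given $\mathcal A$ over $\mathbf 2$ with $\mathcal S(\mathcal A)$ commutative, it is decidable whether $\mathcal S(\mathcal A)$ is a group.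

Theorem 2 implies Theorem 1. We shall use these facts without proof:

- Higman (*Subgroups of finitely presented groups*, Proc. Roy. Soc. A 262 (1961)): every finitely generated group with an r.e. set of defining relators embeds in a finitely presented group.
- Sanov (1947): the matrices $\begin{pmatrix}1&2\\0&1\end{pmatrix}$ and $\begin{pmatrix}1&0\\2&1\end{pmatrix}$ freely generate a free group.
- Normal forms in free products and amalgamated products. In $G_1*G_2$, a nonempty product of nontrivial elements taken alternately from $G_1$ and $G_2$ is nontrivial. In $G_1*_CG_2$, the factors embed and $G_1\cap G_2=C$.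

For Theorem 1 alone, Higman's theorem can be replaced by the Novikov–Boone theorem: take a finitely presented group with unsolvable word problem, and let its words play the role of the words $w_n$ below.

## 3. Affine maps of $\mathbb Z_2^4$ as states of a binary machine

Both machines of Section 1 act by translations on numbers. We now let states act by affine maps $v\mapsto Mv+c$ with $M$ an integer matrix. The aim is to reduce the transducer question to the question whether a finitely generated *matrix* semigroup is a group.

### 3.1. Sixteen letters are easy, two are not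

Suppose first that $\{0,1\}^4$ is the alphabet. A vector $v\in\mathbb Z_2^4$ (2-adic integers) is $v=x+2v'$ with $x\in\{0,1\}^4$ and $v'\in\mathbb Z_2^4$. For $M\in SL_4(\mathbb Z)$ and $c\in\mathbb Z^4$ let $y\in\{0,1\}^4$ be congruent to $Mx+c$ mod $2$. Then
$$M(x+2v')+c=y+2(Mv'+c'),\qquad c'=\tfrac12(Mx+c-y),$$
so the section at $x$ of the affine map with linear part $M$ has again linear part $M$.

With two letters, we must replace multiplication by $2$ by an injective integer matrix $A$ whose image has index $2$, that is, $\det A=\pm2$. Then $v=xe_1+Av'$, and $MAv'=A(A^{-1}MA)v'$: taking a section conjugates the linear part by $A$. We shall want linear parts $\mathrm{diag}(P,Q)$ with $P,Q$ running *independently* through a free group generated by $a=\begin{pmatrix}1&4\\0&1\end{pmatrix}$ and $b=\begin{pmatrix}1&0\\2&1\end{pmatrix}$. No $A$ with $\det A=\pm2$ commutes with all of these. Indeed, suppose it does. An off-diagonal block $X$ of $A$ satisfies $PX=XQ$ (or $QX=XP$) for all $P,Q$. Setting one of the two matrices equal to $I$ and the other equal to $a$, then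 to $b$, gives $(a-I)X=0=(b-I)X$, which forces $X=0$. A diagonal block commutes with $a$ and $b$, and hence is scalar. So $\det A=\lambda^2\mu^2\ne\pm2$ for integers $\lambda,\mu$. Conjugation by $A$ therefore acts nontrivially, and we have to choose $A$ so that it preserves our group.

### 3.2. The construction

**Step 1. Coding infinite words by vectors.** *This step gives the number system.* Let $V=\mathbb Z_2^4$ with basis $e_1,\dots,e_4$, and let
$$Ae_1=e_2,\quad Ae_2=e_3,\quad Ae_3=e_4,\quad Ae_4=2e_1,\qquad\text{so } Av=(2v_4,v_1,v_2,v_3).$$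
Then $A^4=2$ and $A^{4q+i}e_1=2^qe_{i+1}$ for $0\le i\le3$. Define
$$\Phi:\mathbf 2^\omega\to V,\qquad \Phi(x_0x_1x_2\cdots)=\sum_kx_kA^ke_1 .$$
The coordinate $i+1$ of $\Phi(x_0x_1\cdots)$ is $\sum_q x_{4q+i}2^q$. So $\Phi$ interleaves the binary expansions of four 2-adic integers, and it is a bijection. Clearly
$$\Phi(xu)=xe_1+A\Phi(u). \tag{2}$$
Also $A(\mathbb Z^4)=\{v\in\mathbb Z^4:v_1\text{ even}\}$, by the formula for $Av$.

**Step 2. A group of matrices preserved by conjugation by $A$.** *We need linear parts that stay in one group when sections are taken.* The matrix $a$ is the square of the first Sanov matrix, and $b$ is the second. A nonempty reduced word in $a,b$ becomes a nonempty reduced word in Sanov's generators when $a^k$ is replaced by the $2k$-th power. Hence $a,b$ freely generate a free group $F(a,b)\le SL_2(\mathbb Z)$. All its elements are $\equiv I\bmod2$, since $a$ and $b$ are. Let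
$$\Gamma=\{\mathrm{diag}(P,Q):P,Q\in F(a,b)\}\cong F(a,b)\times F(a,b),$$
where $P$ acts on $\langle e_1,e_3\rangle$ and $Q$ on $\langle e_2,e_4\rangle$. We also write $(P,Q)$ for $\mathrm{diag}(P,Q)$. The matrix $A$ sends $e_1,e_3$ to $e_2,e_4$, and sends $e_2,e_4$ to $e_3,2e_1$. In the ordered basis $(e_1,e_3\,|\,e_2,e_4)$ this reads
$$A=\begin{pmatrix}0&B\\I&0\end{pmatrix},\qquad B=\begin{pmatrix}0&2\\1&0\end{pmatrix},\qquad A^{-1}=\begin{pmatrix}0&I\\B^{-1}&0\end{pmatrix}.$$
Multiplying out,
$$A^{-1}\mathrm{diag}(P,Q)A=\begin{pmatrix}0&I\\B^{-1}&0\end{pmatrix}\begin{pmatrix}0&PB\\Q&0\end{pmatrix}=\mathrm{diag}(Q,\,B^{-1}PB).$$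
Since $B^{-1}=\begin{pmatrix}0&1\\1/2&0\end{pmatrix}$,
$$B^{-1}\begin{pmatrix}\alpha&\beta\\\gamma&\delta\end{pmatrix}B=\begin{pmatrix}\gamma&\delta\\\alpha/2&\beta/2\end{pmatrix}\begin{pmatrix}0&2\\1&0\end{pmatrix}=\begin{pmatrix}\delta&2\gamma\\\beta/2&\alpha\end{pmatrix}.$$
So conjugation by $B$ turns $a$ into $b$ and $b$ into $a$; this is why $a$ has the entry $4$. Let $\sigma$ be the automorphism of $F(a,b)$ that swaps $a$ and $b$. Then $\tau(M):=A^{-1}MA$ is an automorphism of $\Gamma$, and
$$\tau(P,Q)=(Q,\sigma P),\qquad\tau^2=(\sigma,\sigma),\qquad\tau^4=1. \tag{3}$$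
For example, the $\tau$-orbit of $(b,1)$ is $(b,1)\mapsto(1,a)\mapsto(a,1)\mapsto(1,b)\mapsto(b,1)$.

**Step 3. Sections of affine maps.** *This step computes the transitions.* For $M\in\Gamma$ and $c\in\mathbb Z^4$ let $f_{M,c}(v)=Mv+c$. Let $x\in\mathbf 2$ and let $y\in\mathbf 2$ with $y\equiv x+c_1\pmod2$. Since $M\equiv I\bmod 2$, the first coordinate of $xMe_1+c-ye_1$ is even, so $c':=A^{-1}(xMe_1+c-ye_1)$ is in $\mathbb Z^4$. From $MA=A\,\tau(M)$ we get
$$f_{M,c}(xe_1+Av')=xMe_1+c+A\,\tau(M)v'=ye_1+A\,f_{\tau M,\,c'}(v'). \tag{4}$$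

Two examples. For $M=I$ and $c=e_1$: on input $0$ we get $y=1$, $c'=0$; on input $1$ we get $y=0$, $c'=A^{-1}(2e_1)=e_4$. From $c=e_4$ the letters are copied and the carry passes through $e_3$, $e_2$ to $e_1$. This is the first machine of Section 1, working on every fourth digit. For $M=(b,1)$ and $c=0$ we have $Me_1=e_1+2e_3$. On input $1$ we get $y=1$ and $c'=A^{-1}(2e_3)=2e_2$, so the section is $f_{(1,a),2e_2}$.

**Step 4. Finitely many carries suffice.** *A transducer must have finitely many states, so we bound $c'$.* On $\mathbb R^4$ let $\|v\|=\max_i2^{(i-1)/4}|v_i|$. From $Av=(2v_4,v_1,v_2,v_3)$ and $2=2^{1/4}\cdot2^{3/4}$ we read off $\|Av\|=2^{1/4}\|v\|$, hence $\|A^{-1}v\|=2^{-1/4}\|v\|$. For a $\tau$-orbit $O\subset\Gamma$ (at most four matrices) let $d_O$ be the least positive integer with $d_O\ge\|xMe_1-ye_1\|$ for all $M\in O$ and $x,y\in\{0,1\}$. Put $C_O=\{c\in\mathbb Z^4:\|c\|\le6d_O\}$. This set is finite, contains $0$, and satisfies $C_O=-C_O$. It is computable, because $2^{(i-1)/4}|c_i|\le k$ means $2^{i-1}c_i^4\le k^4$. If $c\in C_O$, then in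 (4)
$$\|c'\|\le2^{-1/4}(d_O+6d_O)=2^{-1/4}\cdot7d_O\le6d_O,$$
because $7^4=2401\le2592=2\cdot6^4$. So $c'\in C_O$.

**Step 5. The transducer $\mathcal A_{\mathcal M}$.** *Now we assemble.* Let $\mathcal M\subset\Gamma$ be finite, nonempty and $\tau$-closed, hence a union of $\tau$-orbits. The states of $\mathcal A_{\mathcal M}$ are the pairs $(M,c)$ with $M$ in an orbit $O\subseteq\mathcal M$ and $c\in C_O$. The transitions are
$$(M,c)\xrightarrow{\,x/(x+c_1\bmod2)\,}(\tau M,c')\qquad\text{with } c' \text{ as in (4)}.$$
By Step 4 this is an invertible transducer over $\mathbf 2$. It is computable from $\mathcal M$, and it is the disjoint union of the transducers $\mathcal A_O$ of the single orbits.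

**Step 6. States act as affine maps.** *This identifies the semigroup.* For a state $s=(M,c)$ write $T_s$ for its action on $\mathbf 2^\omega$ and $f_s=f_{M,c}$. We claim $\Phi(T_s(u))=f_s(\Phi(u))$. It suffices to show congruence mod $A^kV$ for all $k$, since $\bigcap_kA^kV=0$. We use induction on $k$, for all $s$ and $u$ at once; $k=0$ is trivial. If the claim holds mod $A^kV$, and $s$ on input $x$ outputs $y$ and moves to $s'$, then by (2) and (4)
$$\Phi(T_s(xu))=ye_1+A\Phi(T_{s'}(u))\equiv ye_1+Af_{s'}(\Phi(u))=f_s(xe_1+A\Phi(u))=f_s(\Phi(xu))\pmod{A^{k+1}V}.$$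
A tree automorphism is determined by its action on $\mathbf 2^\omega$: if $f(u)\ne g(u)$ for a finite word $u$, then $f$ and $g$ differ on every infinite word extending $u$. So we may identify the state $(M,c)$ with $f_{M,c}$. Now
$$f_{M,c}f_{M',c'}=f_{MM',\,Mc'+c},\qquad f_{M,c}^{-1}=f_{M^{-1},-M^{-1}c},$$
and an affine map determines $M$ and $c$. Hence $\mathcal G(\mathcal A_{\mathcal M})$ embeds in $\mathbb Z^4\rtimes SL_4(\mathbb Z)$, and taking the linear part is a homomorphism on it.

**Proposition A.** $\mathcal S(\mathcal A_{\mathcal M})$ is a group iff the matrix semigroup $\langle\mathcal M\rangle$ is a group.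

*Proof.* ($\Rightarrow$) Each $M\in\mathcal M$ is the linear part of the state $(M,0)$, so $\langle\mathcal M\rangle$ is the image of the group $\mathcal S(\mathcal A_{\mathcal M})$ under the linear-part homomorphism.

($\Leftarrow$) Let $(M,c)$ be a state. As $M^{-1}\in\langle\mathcal M\rangle$, there are $k\ge2$ and $M_2,\dots,M_k\in\mathcal M$ with $MM_2\cdots M_k=I$. Put $g=f_{M_2,0}\cdots f_{M_k,0}$, a product of states. Then $f_{M,c}\,g$ is the translation by $c$. Since $C_O=-C_O$, the pair $(M,-c)$ is also a state, and $f_{M,-c}\,g$ is the translation by $-c$. So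
$$f_{M,c}\cdot\bigl(g\,f_{M,-c}\,g\bigr)=1,$$
and $f_{M,c}^{-1}=g\,f_{M,-c}\,g\in\mathcal S(\mathcal A_{\mathcal M})$. All generators have inverses in $\mathcal S(\mathcal A_{\mathcal M})$, so it is a group. $\square$

We need, therefore, finite $\tau$-closed sets $\mathcal M\subset\Gamma$ for which it is undecidable whether $\langle\mathcal M\rangle$ is a group.

## 4. Fiber products and products of conjugates

### 4.1. The model without $\tau$

Forget $\tau$ for a moment. Let $\pi:F\to K$ be a homomorphism from a free group onto a group, and let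
$$L_1=\{(u,v)\in F\times F:\pi(u)=\pi(v)\},$$
the *fiber product* of $\pi$ with itself. For $z\in F$ let $g=(1,z)$. The group $L_1$ contains $g$ iff $\pi(z)=1$. When does the *semigroup* generated by $L_1$ and $g$ contain $g^{-1}$? Put $\zeta=\pi(z)$.

**Observation.** $g^{-1}\in\langle L_1,g\rangle$ iff some product of $n\ge1$ conjugates of $\zeta$ equals $1$ in $K$.

Indeed, if $g^{-1}$ is in the semigroup, then $1=l_0gl_1g\cdots gl_n$ with $n\ge1$ and $l_i\in L_1$. Apply $(\pi,\pi)$, with $l_i\mapsto(k_i,k_i)$ and $d_i=k_0\cdots k_{i-1}$. The first coordinate gives $d_{n+1}=1$, and the second gives $\prod_{i=1}^n(d_i\zeta d_i^{-1})\cdot d_{n+1}=1$. Conversely, suppose $\prod_{i=1}^n d_i\zeta d_i^{-1}=1$, and lift $d_i$ to $u_i\in F$. Then $\prod_i(u_i,u_i)g(u_i,u_i)^{-1}=(1,\prod_iu_izu_i^{-1})$ is in $L_1$. This product has the form $l\,g\,m=l'$ with $l,l'\in L_1$ and $m\in\langle L_1,g\rangle$, so $g^{-1}=m\,l'^{-1}l\in\langle L_1,g\rangle$.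

So, starting from a word $w$ in a group $H$ with a hard word problem, we want an element $\zeta$ of a larger group $K$ that is trivial if $w=1$ and has *no trivial nonempty product of conjugates* if $w\neq1$. The first choice, $\zeta=w$, fails: if $w\ne1$ has order $k$, then $w^k=1$. The second choice, $\zeta=h=[w,s]$ in $H*\langle s\rangle$ with $[x,y]=xyx^{-1}y^{-1}$, has infinite order when $w\neq1$, but it fails too when $w^2=1$. Then $h=wsws^{-1}$, so $whw^{-1}=sws^{-1}w=h^{-1}$ and $h\cdot whw^{-1}=1$. One more commutator does the job.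

### 4.2. Positivity in the group ring

For a group $H_1$, the group ring $\mathbb Z[H_1]$ consists of finite sums $\sum_q m_q\,q$ with $m_q\in\mathbb Z$ and $q\in H_1$. Its augmentation is the sum of the coefficients $m_q$.

**Lemma 3.** Let $h\in H_1$ have infinite order, and let $\omega\in\mathbb Z[H_1]$ be a sum of $n$ elements of $H_1$ (repetitions allowed) with $\omega(h-1)=0$. Then $n=0$.

*Proof.* Suppose $n\geq1$. The coefficients of $\omega$ are nonnegative and its augmentation is $n>0$, so $\omega\ne0$. Its support is a finite nonempty subset of $H_1$, and $\omega h=\omega$ says that right multiplication by $h$ permutes it. Some power $h^k$ with $k\ge1$ then fixes a point: $qh^k=q$, so $h^k=1$, a contradiction. $\square$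

Infinite order is needed: if $h^2=1$, then $(1+h)(h-1)=0$.

**Lemma 4.** Let $K=H_1*\langle t_0,t_1,t_2,t_3\rangle$ with $t_0,\dots,t_3$ free generators, let $h\in H_1$, and let $\mathbb Z[H_1]^4$ be the free left module with basis $\varepsilon_0,\dots,\varepsilon_3$. In $\mathbb Z[H_1]^4\rtimes H_1$, with multiplication $(\mu,q)(\mu',q')=(\mu+q\mu',qq')$, there is a homomorphism $\lambda$ from $K$ with $\lambda(q)=(0,q)$ for $q\in H_1$ and $\lambda(t_j)=(\varepsilon_j,1)$. If $d\in K$ and $\lambda(d)=(\nu,\eta)$, then
$$\lambda\bigl(d[h,t_j]d^{-1}\bigr)=\bigl(\eta(h-1)\varepsilon_j,\,1\bigr).$$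

*Proof.* The map $\lambda$ exists by the universal property of the free product. We have $\lambda(ht_jh^{-1})=(h\varepsilon_j,1)$ and $\lambda(t_j^{-1})=(-\varepsilon_j,1)$, so $\lambda([h,t_j])=((h-1)\varepsilon_j,1)$. Finally $(\nu,\eta)(\mu,1)(\nu,\eta)^{-1}=(\nu+\eta\mu,\eta)(-\eta^{-1}\nu,\eta^{-1})=(\eta\mu,1)$. $\square$

Thus a trivial product of $n$ conjugates $d_i[h,t_0]d_i^{-1}$ gives $(\sum_i\eta_i)(h-1)=0$. If $h$ has infinite order, Lemma 3 forces $n=0$. Conjugates enter with a plus sign only, because we work in a semigroup. So $\zeta=[[w,s],t_0]$ has the property we wanted.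

### 4.3. Why the fiber product must be twisted

Now $\tau$ comes back. The set $\mathcal M$ must be $\tau$-closed, so along with $g=(1,z)$ it contains $\tau g=(z,1)$, and $L_1$ should be $\tau$-stable. Applied to $(u,u)\in L_1$, stability gives $(u,\sigma u)\in L_1$, that is, $\pi\sigma=\pi$. But whatever $z$ is,
$$g\cdot\tau g=(1,z)(z,1)=(z,z)\in L_1,\qquad\text{so}\qquad g^{-1}=\tau g\cdot(z,z)^{-1}$$
lies in the semigroup generated by $L_1$, $g$, $\tau g$. The same computation applies to the elements $\tau^jg$, so the semigroup generated by $L_1$ and all $\tau^jg$ is *always* a group. The copy of $z$ in the left coordinate cancels the copy in the right one.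

The way out is to let the two copies of $\zeta$ be different elements of $K$. Choose an automorphism $\rho$ of $K$ and use $\{(u,v):\pi(v)=\rho\pi(u)\}$. For this to be $\tau$-stable we shall need $\pi\sigma=\rho^2\pi$, and since $\sigma^2=1$ this requires $\rho^4=1$. We take four letters $t_0,\dots,t_3$ and let $\rho$ rotate them. The four elements $\tau^jg$ will then produce $[h,t_j]$ with four different $j$, that is, four different coordinates of $\mathbb Z[H_1]^4$, which cannot cancel.

## 5. The matrix semigroups $T_w$

**Step 1. A finitely presented group that knows $E$.** *We need words $w_n$ with $w_n=1$ iff $n\in E$.* In the free group on $a_1,b_1$, the elements $a_1^nb_1a_1^{-n}$, $n\in\mathbb N$, are free generators of the subgroup they generate. Indeed, in a freely reduced word in these elements, neighboring factors give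
$$a_1^ib_1^{\varepsilon}a_1^{j-i}b_1^{\delta}a_1^{-j}\qquad(\varepsilon,\delta=\pm1),$$
with $\varepsilon=\delta$ if $i=j$. So the central letters $b_1^{\pm1}$ never cancel. The same holds for $a_2^nb_2a_2^{-n}$. Let
$$J=\langle a_1,b_1,a_2,b_2\mid a_1^nb_1a_1^{-n}=a_2^nb_2a_2^{-n}\ (n\in E)\rangle .$$
This is the amalgamated product of $F(a_1,b_1)$ and $F(a_2,b_2)$ over the subgroups freely generated by $\{a_1^nb_1a_1^{-n}\}_{n\in E}$ and $\{a_2^nb_2a_2^{-n}\}_{n\in E}$. If $n\notin E$, then $a_1^nb_1a_1^{-n}$ is not in the amalgamated subgroup, since together with the elements for $n'\in E$ it is part of a free basis. It is therefore not in $F(a_2,b_2)$, and differs from $a_2^nb_2a_2^{-n}$. So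
$$a_1^nb_1a_1^{-n}\bigl(a_2^nb_2a_2^{-n}\bigr)^{-1}=1\text{ in }J\iff n\in E.$$
The relators of $J$ form an r.e. set. By Higman, $J$ embeds in a finitely presented group $H=\langle x_1,\dots,x_r\mid R_0\rangle$. Replacing $a_1,b_1,a_2,b_2$ by fixed words representing their images, we get words $w_n$ in the $x_i^{\pm1}$, computable from $n$, with $w_n=1$ in $H$ iff $n\in E$.

**Step 2. The group $K$ and the rotation $\rho$.** *This provides room for two commutators and for the twist.* Let $m=r+1$, $s=x_m$, $H_1=H*\langle s\rangle$, and $K=H_1*\langle t_0,t_1,t_2,t_3\rangle$, with free generators $t_j$ indexed by $\mathbb Z/4$. Let $\rho\in\mathrm{Aut}(K)$ be the identity on $H_1$ with $\rho(t_j)=t_{j+1}$.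

**Step 3. A $\sigma$-stable free subgroup of $F(a,b)$.** *We need a free group of large rank inside $F(a,b)$ on which $\sigma$ permutes a basis.* In $F(a,b)$ put
$$X_i=a^iba^{-i},\qquad Y_i=b^iab^{-i},\qquad1\le i\le m+2 .$$
These $2(m+2)$ elements are free generators of a subgroup $F$. Take a nonempty freely reduced word in them and look at neighboring factors:

- $X_i^\varepsilon X_j^\delta=a^ib^\varepsilon a^{j-i}b^\delta a^{-j}$, with $\varepsilon=\delta$ if $i=j$;
- $X_i^\varepsilon Y_j^\delta=a^ib^\varepsilon a^{-i}b^ja^\delta b^{-j}$, which is reduced since $i,j\ge1$;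
- the cases $Y_iY_j$ and $Y_iX_j$ follow by swapping $a$ and $b$.

So after cancellation at the junctions, all central letters survive and the word is reduced and nonempty in $a,b$; hence it is not $1$. Clearly $\sigma(X_i)=Y_i$ and $\sigma(Y_i)=X_i$, so $\sigma(F)=F$, and $F\times F\le\Gamma$ is $\tau$-invariant by (3).

**Step 4. The map $\pi$.** *It presents $K$ so that $\sigma$ becomes $\rho^2$.* Let $\pi:F\to K$ be given by $X_i,Y_i\mapsto x_i$ for $i\le m$ and
$$X_{m+1}\mapsto t_0,\quad X_{m+2}\mapsto t_1,\quad Y_{m+1}\mapsto t_2,\quad Y_{m+2}\mapsto t_3 .$$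
It is onto. For a word $w$ in the $x_i^{\pm1}$ let $w(X)\in F$ be obtained by substituting $X_i$ for $x_i$. The kernel $N$ of $\pi$ is the normal closure of the finite set
$$R=\{q(X):q\in R_0\}\cup\{X_iY_i^{-1}:i\le m\}.$$
Indeed, the second family of relators eliminates $Y_1,\dots,Y_m$. What remains is the group with generators $X_1,\dots,X_r$ subject to $R_0$ and with the further free generators $X_m,X_{m+1},X_{m+2},Y_{m+1},Y_{m+2}$, which is $K$. Moreover
$$\pi\sigma=\rho^2\pi. \tag{5}$$
On $X_i,Y_i$ with $i\le m$ both sides give $x_i$. On $X_{m+1},X_{m+2},Y_{m+1},Y_{m+2}$ the left side gives $t_2,t_3,t_0,t_1$, and so does the right side. Let $\tilde\rho\in\mathrm{Aut}(F)$ fix $X_i,Y_i$ for $i\le m$ and permute $X_{m+1}\mapsto X_{m+2}\mapsto Y_{m+1}\mapsto Y_{m+2}\mapsto X_{m+1}$. Then $\pi\tilde\rho=\rho\pi$, as one sees on generators.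

**Step 5. The twisted fiber product is $\tau$-stable.** *This is what the twist must not destroy.* Let
$$L=\{(u,v)\in F\times F:\pi(v)=\rho\pi(u)\}.$$
If $(u,v)\in L$, then $\tau(u,v)=(v,\sigma u)$, and by (5) $\pi(\sigma u)=\rho^2\pi(u)=\rho\pi(v)$, so $\tau(u,v)\in L$. Thus $\tau(L)\subseteq L$, and $\tau^4=1$ gives equality.

**Step 6. $L$ is finitely generated as a monoid.** *Only finitely many matrices may be used.* Let
$$E_0=\{(x,\tilde\rho x)^{\pm1}:x=X_i\text{ or }Y_i,\ 1\le i\le m+2\}\cup\{(1,q)^{\pm1}:q\in R\}.$$
Then $E_0\subset L$, because $\pi(\tilde\rho x)=\rho\pi(x)$ and $\pi(q)=1$. As $E_0$ is closed under inversion, the semigroup it generates is a group $L'$. It contains $(u,\tilde\rho u)$ for every $u\in F$. Let $(u,v)\in L$. Then $(u,v)=(u,\tilde\rho u)(1,n)$ with $n=\tilde\rho(u)^{-1}v$, and $\pi(n)=(\rho\pi(u))^{-1}\pi(v)=1$. So $n\in N$ is a product of elements $fq^{\pm1}f^{-1}$ with $f\in F$ and $q\in R$. Now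
$$(1,fqf^{-1})=(\tilde\rho^{-1}f,f)\,(1,q)\,(\tilde\rho^{-1}f,f)^{-1}\in L',$$
since $(\tilde\rho^{-1}f,f)=(u',\tilde\rho u')$ with $u'=\tilde\rho^{-1}f$. Taking inverses covers $q^{-1}$. Hence $(u,v)\in L'$, and $L=L'$.

**Step 7. The generating sets.** *Now we add the test element.* For a word $w$ in $x_1^{\pm1},\dots,x_r^{\pm1}$ put
$$z_w=[[w(X),X_m],X_{m+1}]\in F,\qquad g_w=(1,z_w),$$
$$\mathcal M_0=\bigcup_{j=0}^3\tau^j(E_0),\qquad\mathcal M_w=\mathcal M_0\cup\{\tau^jg_w:0\le j\le3\}.$$
Both sets are finite and $\tau$-closed. Since $E_0\subset\mathcal M_0\subset L$, by Step 5, we have $\langle\mathcal M_0\rangle=L$.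

**Proposition B.** The following are equivalent: (i) $w=1$ in $H$; (ii) the semigroup $T_w=\langle\mathcal M_w\rangle$ is a group; (iii) $g_w^{-1}\in T_w$.

*Proof.* (i)$\Rightarrow$(ii). If $w=1$ in $H$, then $\pi(z_w)=[[w,s],t_0]=1=\rho\pi(1)$, so $g_w\in L$. By Step 5 all $\tau^jg_w$ are in $L$. So $T_w=L$ is a group. (ii)$\Rightarrow$(iii) is clear.

(iii)$\Rightarrow$(i). Write $g_w^{-1}$ as a product of elements of $\mathcal M_w$ and insert this into $g_wg_w^{-1}=1$. Collecting the factors from $\mathcal M_0$, we get
$$1=l_0\gamma_1l_1\gamma_2\cdots\gamma_nl_n,\qquad n\ge1,\quad l_i\in L,\quad\gamma_i=\tau^{j_i}g_w,\ j_i\in\mathbb Z/4, \tag{6}$$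
where $n\ge1$ because of the first factor $g_w$.

*Pass to $K\times K$, so that $L$ becomes diagonal.* Let $h=[w,s]\in H_1$ and $\zeta=\pi(z_w)=[h,t_0]$, so that $\rho^j\zeta=[h,t_j]$. Let $\theta:F\times F\to K\times K$ be the homomorphism $\theta(u,v)=(\rho\pi(u),\pi(v))$. By the definition of $L$, $\theta(l_i)=(k_i,k_i)$ for some $k_i\in K$. By (3), the elements $g_w,\tau g_w,\tau^2g_w,\tau^3g_w$ are
$$(1,z_w),\quad(z_w,1),\quad(1,\sigma z_w),\quad(\sigma z_w,1),$$
and by (5), $\pi\sigma z_w=\rho^2\zeta$. So their images under $\theta$ are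
$$(1,\zeta),\quad(\rho\zeta,1),\quad(1,\rho^2\zeta),\quad(\rho^3\zeta,1). \tag{7}$$

*Eliminate the diagonal elements.* Write $\theta(\gamma_i)=(\alpha_i,\beta_i)$ and $d_i=k_0k_1\cdots k_{i-1}$. Since $d_i^{-1}d_{i+1}=k_i$, applying $\theta$ to (6) gives
$$\prod_{i=1}^n\bigl(d_i\alpha_id_i^{-1}\bigr)\cdot d_{n+1}=1=\prod_{i=1}^n\bigl(d_i\beta_id_i^{-1}\bigr)\cdot d_{n+1},$$
and therefore
$$\prod_{i=1}^nd_i\alpha_id_i^{-1}=\prod_{i=1}^nd_i\beta_id_i^{-1}\quad\text{in }K. \tag{8}$$

*Read (8) in the module of Lemma 4.* By (7), $\alpha_i=[h,t_{j_i}]$ and $\beta_i=1$ if $j_i$ is odd, while $\alpha_i=1$ and $\beta_i=[h,t_{j_i}]$ if $j_i$ is even. Let $\eta_i\in H_1$ be the second component of $\lambda(d_i)$. By Lemma 4, (8) becomes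
$$\sum_{i:\,j_i\text{ odd}}\eta_i(h-1)\varepsilon_{j_i}=\sum_{i:\,j_i\text{ even}}\eta_i(h-1)\varepsilon_{j_i}.$$
Each $\varepsilon_j$ occurs on one side only. Comparing coefficients, we get
$$\omega_j(h-1)=0\quad\text{for each }j\in\mathbb Z/4,\qquad\omega_j=\sum_{i:\,j_i=j}\eta_i .$$

*Use positivity.* As $n\ge1$, some $\omega_j$ is a sum of at least one element of $H_1$. By Lemma 3, $h$ has finite order. But if $w\ne1$ in $H$, then for every $k\ge1$ the product $h^k=(wsw^{-1}s^{-1})^k$ is in normal form of length $4k$ in $H*\langle s\rangle$, so $h^k\neq1$. Hence $w=1$ in $H$. $\square$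

## 6. Assembling the reduction: Theorems 1 and 2

Let $\mathcal B=\mathcal A_{\mathcal M_0}$. It depends only on $E$ and on the choice of $H$, so it is fixed. Since $\langle\mathcal M_0\rangle=L$ is a group, $\mathcal S(\mathcal B)=\mathcal G(\mathcal B)$ by Proposition A. Let $\mathcal D_n=\mathcal A_O$ for the $\tau$-orbit $O$ of $g_{w_n}$, with marked state $q_n=(g_{w_n},0)$. The map $n\mapsto\mathcal D_n$ is computable: compute $w_n$, multiply out the matrices, and run Steps 4 and 5 of Section 3.

The orbit $O$ is either disjoint from $\mathcal M_0$ or contained in it. In the first case $\mathcal A_n=\mathcal B\sqcup\mathcal D_n$ is $\mathcal A_{\mathcal M_{w_n}}$. In the second case it is $\mathcal A_{\mathcal M_{w_n}}$ with one component duplicated. In both cases $\mathcal S(\mathcal A_n)=\mathcal S(\mathcal A_{\mathcal M_{w_n}})$, and $\mathcal G(\mathcal A_n)$ embeds in $\mathbb Z^4\rtimes SL_4(\mathbb Z)$ by Step 6 of Section 3. By Propositions A and B,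
$$\mathcal S(\mathcal A_n)\text{ is a group}\iff T_{w_n}\text{ is a group}\iff w_n=1\text{ in }H\iff n\in E.$$
If $n\in E$, then $\mathcal S(\mathcal A_n)$ is a group and contains $\mathcal A_n(q_n)^{-1}$. Conversely, if $\mathcal A_n(q_n)^{-1}\in\mathcal S(\mathcal A_n)$, then taking linear parts gives $g_{w_n}^{-1}\in T_{w_n}$, so $w_n=1$ in $H$ by Proposition B, and $n\in E$.

Since $E$ is m-complete, both problems are $\Sigma^0_1$-hard, and by Lemma 2 they are in $\Sigma^0_1$.

**Alphabets of size $k\ge2$.** *This extends the statement beyond two letters.* Given $\mathcal A$ over $\{0,1\}$, add to each state $p$ the loops $p\xrightarrow{x/x}p$ for $x=2,\dots,k-1$. The new state $p$ acts as $\mathcal A(p)$ on the subsequence of letters in $\{0,1\}$ and leaves the other letters in place. Letting $f\in\mathrm{Aut}(\mathbf 2^*)$ act in this way on words over $k$ letters is an injective homomorphism, which sends each old state to the new one. So the generated semigroup and group are unchanged up to an isomorphism respecting states, and the reduction carries over. The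 proof of Lemma 2 works over any finite alphabet. This proves Theorem 2, and Theorem 1 follows. $\blacksquare$

## 7. The commutative case: computing the relations over $\mathbb Q$

Let $\mathcal S(\mathcal A)$ be commutative, and write $p$ for $\mathcal A(p)$ when no confusion arises. Then $G=\mathcal G(\mathcal A)$ is abelian, as its generators commute, and it is finitely generated. Sections of elements of $G$ lie in $G$ by (1). Call $f\in G$ *odd* if it swaps $0$ and $1$ at the root, *even* otherwise. If no state is odd, then every state is the identity by Lemma 1, and $\mathcal S(\mathcal A)=G=1$ is a group. Assume from now on that an odd state exists.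

**Step 1. Identities for sections.** *Commutativity restricts the sections strongly.*

(a) If $f$ is even, then $f_0=f_1$. Take $g$ odd; by (1), $(fg)_x=f_{1-x}g_x$ and $(gf)_x=g_xf_x$. These are equal, and $G$ is abelian.

(b) If $f,g$ are odd, then $f_1f_0^{-1}=g_1g_0^{-1}$, because $(fg)_0=f_1g_0$ equals $(gf)_0=g_1f_0$.

(c) On even elements $f\mapsto f_0$ is a homomorphism, since $(fg)_0=f_0g_0$. As $f^2$ is always even and $(fg)^2=f^2g^2$, the map $\Psi(f):=(f^2)_0$ is an endomorphism of $G$. For every state, $\Psi(p)=p_0p_1$: if $p$ is odd then $(p^2)_0=p_1p_0$, and if $p$ is even then $(p^2)_0=p_0p_0=p_0p_1$ by (a).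

**Step 2. A criterion by linear programming.** *This reduces the theorem to computing one rational vector space.* Let $\delta_p$ ($p\in Q$) be the standard basis of $\mathbb Z^Q$. For $n\in\mathbb Z^Q$ let $f_n=\prod_p\mathcal A(p)^{n_p}$. Let $\Lambda=\{n\in\mathbb Z^Q:f_n=1\}$, and let $\Lambda_{\mathbb Q}\subseteq\mathbb Q^Q$ be its $\mathbb Q$-span. Every element of $\Lambda_{\mathbb Q}$ has a positive integer multiple in $\Lambda$.

**Criterion.** $\mathcal S(\mathcal A)$ is a group iff $\Lambda_{\mathbb Q}$ contains a vector with all entries positive.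

If $\mathcal S(\mathcal A)$ is a group, then for each $p$ some nonempty word $u$ has $\mathcal A(p)\mathcal A(u)=1$. Counting letters gives $n^{(p)}\in\Lambda\cap\mathbb N^Q$ with $n^{(p)}_p\ge1$, and the sum over $p$ has all entries positive. Conversely, from a positive vector, clearing denominators and doubling, we get $n\in\Lambda$ with all $n_p\ge2$. Then $\mathcal A(p)^{-1}=f_{n-\delta_p}$, where $n-\delta_p$ has all entries at least $1$, so $f_{n-\delta_p}\in\mathcal S(\mathcal A)$.

Given a basis of $\Lambda_{\mathbb Q}$, the criterion is decidable by linear programming. So we have to compute $\Lambda_{\mathbb Q}$.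

**Step 3. The evident relations.** *We divide by what (a) and (b) give at once.* Let $\tilde\Psi$ be the linear map with $\tilde\Psi(\delta_p)=\delta_{p_0}+\delta_{p_1}$. By (c), $f_{\tilde\Psi(n)}=\Psi(f_n)$, so $\tilde\Psi(\Lambda)\subseteq\Lambda$. Let $D$ be the span of the vectors
$$\delta_{p_0}-\delta_{p_1}\ (p\text{ even}),\qquad(\delta_{p_1}-\delta_{p_0})-(\delta_{q_1}-\delta_{q_0})\ (p,q\text{ odd}),$$
and let $D^*$ be the smallest $\tilde\Psi$-invariant subspace containing $D$. By (a) and (b), $D\subseteq\Lambda_{\mathbb Q}$, and as $\Lambda_{\mathbb Q}$ is $\tilde\Psi$-invariant, $D^*\subseteq\Lambda_{\mathbb Q}$. Let $\varphi$ be the map induced by $\frac12\tilde\Psi$ on $\bar V=\mathbb Q^Q/D^*$, write $\bar n$ for images in $\bar V$, and put $U=\Lambda_{\mathbb Q}/D^*$, a $\varphi$-invariant subspace. We shall characterize $U$ by integrality: it is the largest $\varphi$-invariant subspace on which $\varphi$ has an integral characteristic polynomial.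

**Step 4. Claim 1: the characteristic polynomial of $\varphi|_U$ is in $\mathbb Z[x]$.** *The reason is that a relation can be halved by passing to a section.* The image $\bar\Lambda$ of $\Lambda$ in $\bar V$ is a finitely generated subgroup spanning $U$, hence a lattice in $U$. If $\varphi(\bar\Lambda)\subseteq\bar\Lambda$, then in a $\mathbb Z$-basis of $\bar\Lambda$ the matrix of $\varphi|_U$ is integral, and the claim follows. So let $n\in\Lambda$. As $f_n=1$ is even, $\sum_{p\text{ odd}}n_p$ is even. For odd $p$ write $n_p=2a_p+b_p$ with $b_p\in\{0,1\}$. The set $\{p\text{ odd}:b_p=1\}$ has even size; split it into $B_0,B_1$ of equal size. Let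
$$m=\sum_{p\text{ even}}n_p\delta_{p_0}+\sum_{p\text{ odd}}a_p(\delta_{p_0}+\delta_{p_1})+\sum_{p\in B_0}\delta_{p_0}+\sum_{p\in B_1}\delta_{p_1}.$$
Pair the elements of $B_1$ with those of $B_0$. Then $f_n$ is the product of the even elements $p^{n_p}$ ($p$ even), $(p^2)^{a_p}$ ($p$ odd), and $pq$ ($p\in B_1$, $q\in B_0$ paired). Here $(p^2)_0=p_1p_0$ and $(pq)_0=p_1q_0$. By (c), $f_m=(f_n)_0=1$, so $m\in\Lambda$. Moreover
$$2m-\tilde\Psi(n)=\sum_{p\text{ even}}n_p(\delta_{p_0}-\delta_{p_1})+\sum_{p\in B_0}(\delta_{p_0}-\delta_{p_1})+\sum_{p\in B_1}(\delta_{p_1}-\delta_{p_0}).$$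
Because $|B_0|=|B_1|$, the last two sums combine into vectors $(\delta_{p_1}-\delta_{p_0})-(\delta_{q_1}-\delta_{q_0})$, one for each pair. So the difference lies in $D$, and $\varphi(\bar n)=\bar m\in\bar\Lambda$.

**Step 5. Claim 2: if $W\subseteq\bar V$ is $\varphi$-invariant and the characteristic polynomial of $\varphi|_W$ is in $\mathbb Z[x]$, then $W\subseteq U$.** *This is the converse: integrality produces relations, through Lemma 1.* Choose a basis $(w_i)$ of $W$. By Cayley–Hamilton with a monic integral polynomial, the subgroup $M$ generated by all $\varphi^k(w_i)$ with $0\le k<\dim W$ is $\varphi$-invariant. It is finitely generated and spans $W$. Multiplying $M$ by a suitable positive integer, we may assume that $M$ lies in the image of $2\mathbb Z^Q$ in $\bar V$.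

Let $t$ be the exponent of the torsion subgroup of $G$, which is finite, and put
$$X^t=\{f_n^t:n\in\mathbb Z^Q,\ \bar n\in M\}.$$
Given such an $n$, there is $n''\in2\mathbb Z^Q$ with $\bar n''=\bar n$. Put $d=n-n''\in D^*\cap\mathbb Z^Q\subseteq\Lambda_{\mathbb Q}$. A positive multiple of $d$ is in $\Lambda$, so $f_d$ is torsion, $f_d^t=1$, and $f_n^t=f_{n''}^t$. Next, $f_{n''}=f_{n''/2}^2$ is even, and
$$(f_{n''})_0=\Psi(f_{n''/2})=f_m,\qquad m=\tilde\Psi(n''/2)\in\mathbb Z^Q,\qquad\bar m=\varphi(\bar n'')=\varphi(\bar n)\in M.$$
So $f_n^t$ is even, and by (a) and (c) both its sections equal $f_m^t\in X^t$. Thus $X^t$ consists of even elements and is closed under sections; by Lemma 1, $X^t=\{1\}$. Hence $tn\in\Lambda$ whenever $\bar n\in M$. Every element of $M$ has the form $\bar n$ with $n\in\mathbb Z^Q$, so $M\subseteq U$ and $W\subseteq U$. (The number $t$ need not be computed; it occurs only in the proof.)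

**Step 6. Computing $\Lambda_{\mathbb Q}$.** *The two claims identify $U$.* Let $\chi\in\mathbb Q[x]$ be the characteristic polynomial of $\varphi$ on $\bar V$. Let $\chi_0$ be the product, with multiplicity in $\chi$, of those monic irreducible factors of $\chi$ over $\mathbb Q$ that lie in $\mathbb Z[x]$. By primary decomposition, $\varphi$ on $\ker\chi_0(\varphi)$ has characteristic polynomial $\chi_0\in\mathbb Z[x]$, so $\ker\chi_0(\varphi)\subseteq U$ by Claim 2. Conversely, the characteristic polynomial of $\varphi|_U$ divides $\chi$ and is monic in $\mathbb Z[x]$ by Claim 1. By Gauss's lemma its monic irreducible factors lie in $\mathbb Z[x]$, so it divides $\chi_0$. By Cayley–Hamilton $\chi_0(\varphi)$ vanishes on $U$, that is, $U\subseteq\ker\chi_0(\varphi)$. Hence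
$$\Lambda_{\mathbb Q}\text{ is the preimage of }\ker\chi_0(\varphi)\text{ in }\mathbb Q^Q,$$
which is computable by linear algebra and factorization over $\mathbb Q$. With the criterion of Step 2 this proves Theorem 3. $\blacksquare$

**Example: the two machines of Section 1.** For base $2$, the states are $p$ (odd) and $e$ (even), and $D=D^*=0$. We have $\varphi(\delta_e)=\delta_e$ and $\varphi(\delta_p)=\frac12(\delta_p+\delta_e)$, so $\chi=(x-1)(x-\frac12)$ and $\chi_0=x-1$. Thus $\Lambda_{\mathbb Q}=\mathbb Q\delta_e$, which contains no vector with all entries positive, and the semigroup is not a group.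

For base $-2$, the states are $p,q$ (odd) and $e$ (even). Here $D$ is spanned by
$$(\delta_q-\delta_e)-(\delta_e-\delta_p)=\delta_p+\delta_q-2\delta_e,$$
and $\tilde\Psi$ sends this vector to $(\delta_e+\delta_q)+(\delta_p+\delta_e)-4\delta_e=\delta_p+\delta_q-2\delta_e$. So $D^*=D$. In $\bar V$, with basis $\bar\delta_e,\bar\delta_p$, we have $\bar\delta_q=2\bar\delta_e-\bar\delta_p$. Hence $\varphi(\bar\delta_e)=\bar\delta_e$ and $\varphi(\bar\delta_p)=\frac12(\bar\delta_e+\bar\delta_q)=\frac12(3\bar\delta_e-\bar\delta_p)$. So $\chi=(x-1)(x+\frac12)$, $\chi_0=x-1$, and $\Lambda_{\mathbb Q}$ is spanned by $\delta_e$ and $\delta_p+\delta_q-2\delta_e$. It contains $\delta_p+\delta_q+\delta_e$, so the semigroup is a group, as we found by hand.
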